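# Oscillation around the power solution of $f'(t)=1/f(f(t))$

## 1. The asymptotic formula and its refinement

Let $\phi=(1+\sqrt5)/2$, $q=1/\phi=\phi-1$ and $\ell=\log\phi$, so that $1+q=\phi$ and $q+q^2=1$. We study
$$f'(t)=\frac1{f(f(t))}.\tag{1}$$
An increasing solution is an increasing function that solves (1) on an interval, maps that interval into itself, has a fixed point, and cannot be extended; the exact definition is in Section 2. One such solution is $f_+(t)=\phi^{2-\phi}t^{\phi-1}$. A function $Z$ on $\mathbb R$ is called *antiperiodic* if $Z(\lambda+\ell)=-Z(\lambda)$ for all $\lambda$.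

**Theorem 1.** Let $f\ne f_+$ be an increasing solution of (1). Then $f$ is defined for all large $t$ and, as $t\to\infty$,
$$f(t)=\phi^{2-\phi}t^{\phi-1}+\frac{t^{\phi-1}}{\log t}\,\eta\Big(\frac{\log\log t}{\log\phi}\Big)+O\Big(\frac{t^{\phi-1}}{\log^2t}\Big),\tag{2}$$
where $\eta$ is Lipschitz, $\eta(x+1)=-\eta(x)$, and $\eta$ has exactly one zero in $[0,1)$.

**Theorem 2.** In Theorem 1, write $\eta(x)=\phi^{2-\phi}Z(\ell x)$.

(a) $\eta\in C^\infty$; its zeros are simple; $\eta'-\ell\eta$ also vanishes exactly once in $[0,1)$.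

(b) With $L=\log t$ and $Z,Z'$ evaluated at $\log L$,
$$\frac{f(t)}{f_+(t)}=1+\frac ZL+\frac{(\phi-\log\phi)(Z'-Z)+\frac12Z^2}{L^2}+O(L^{-3}).\tag{3}$$
The coefficient of $L^{-2}$ is not identically $0$, so the error term in Theorem 1 cannot be replaced by $o(t^{\phi-1}/\log^2t)$.

(c) If $\lambda_0$ is a zero of $Z$, then for large $t$ the points where $f=f_+$ form a sequence $(t_k)_{k\ge k_0}$ with $\log t_k=e^{\lambda_0}\phi^k+\log\phi-\phi+O(\phi^{-k})$.

(d) If $f_1\ne f_2$ are increasing solutions (with $\eta_{f_+}:=0$), then $\eta_{f_1}-\eta_{f_2}$ vanishes exactly once in $[0,1)$. In particular $\eta_f$ determines $f$.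

Theorem 1 contains a statement posed as a conjecture in the paper "On a functional-differential equation related to Golomb's self-described sequence": formula (2), with $\eta$ real, continuous, satisfying $\eta(x)=-\eta(x+1)$ and vanishing exactly once on $[0,1)$. So the conjecture is true.

Here is what (2) says. Every increasing solution is asymptotic to the same power $f_+$, and the relative deviation $f/f_+-1$ has size $1/\log t$. The argument $x=\log\log t/\log\phi$ grows by $1$ when $\log t$ is multiplied by $\phi$, that is, when $t$ is replaced by $t^\phi$. So the deviation, rescaled by $\log t$, reverses its sign each time we pass from $t$ to $t^\phi$. A continuous function with $\eta(x+1)=-\eta(x)$ must vanish somewhere in $[0,1)$; the content is that it vanishes only once. This excludes extra sign changes, and it also excludes zeros where $\eta$ touches the axis without crossing, intervals of zeros, and $\eta\equiv0$.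

The function $\eta$ in (2) is unique. If two continuous functions with $\eta(x+1)=-\eta(x)$ both satisfy (2), their difference $\delta$ has period $2$ and $\delta(\log\log t/\log\phi)=O(1/\log t)$. So $\delta(x)\to0$ as $x\to\infty$, and periodicity gives $\delta=0$. Hence the notation $\eta_f$ in (d) is legitimate.

## 2. Maximal solutions, and three facts taken as given

**Definition.** A maximal solution of (1) with fixed point $p$ is a function $f$ with $f(p)=p$ such that: (i) $f$ is defined and continuous on some interval $I$ containing $p$, but not only $p$; (ii) $f(I)\subset I$; (iii) equation (1) holds for every $t\in I$, with the convention $f'(t)=\infty$ if $f(f(t))=0$; (iv) $f$ cannot be extended to a larger interval $J\supset I$ on which (i), (ii), (iii) still hold. An increasing solution is an increasing maximal solution. At an endpoint of $I$ that belongs to $I$, derivatives are one-sided.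

We take three facts as given: every increasing solution has a fixed point $\ge0$; for each real $p\ge0$ there is exactly one maximal solution with $f(p)=p$; and $f_+$ is an increasing solution.

The formula for $f_+$ is easy to find by hand. Put $f(t)=Ct^r$ with $C,r>0$. Then $f'(t)=Crt^{r-1}$ and $f(f(t))=C^{1+r}t^{r^2}$, so (1) requires $r-1=-r^2$ and $C^{2+r}r=1$. The positive root is $r=q$. Then $C^{2+q}=\phi$, and since $2+q=1+\phi=\phi^2$, we get $C=\phi^{1/\phi^2}=\phi^{q^2}=\phi^{2-\phi}$, because $q^2=1-q=2-\phi$. At $t=0$ we have $f_+(f_+(0))=0$ and $f_+'(0)=\infty$, so the convention in (iii) is in use. The fixed points of $f_+$ solve $t=\phi^{2-\phi}t^q$: either $t=0$, or $t^{1-q}=\phi^{2-\phi}$, which gives $t=\phi$ since $1-q=2-\phi$. Thus one maximal solution may have two fixed points.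

From analysis we use Peano's existence theorem, the theorems of Arzelà–Ascoli and Schauder, Rolle's theorem, and the shape of Faà di Bruno's formula for derivatives of a composition. We also use the *method of steps* for linear delay equations, which is recalled with an example in Section 8. The symbol $O(\cdot)$ always refers to $s\to\infty$ or $t\to\infty$.

## 3. Every increasing solution extends to $+\infty$

**Lemma 3.** Let $f:I\to I$ be an increasing solution. Then $\sup I=\infty$; $f$ has a largest fixed point $p$, and $p>0$; $f(t)<t$ for $t>p$; and $f$ is a $C^1$ bijection of $[p,\infty)$ onto itself with $f'>0$. If $f\ne f_+$, then $p\ne\phi$. Distinct increasing solutions have distinct largest fixed points.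

**Step 1: strict monotonicity and the sign of $f\circ f$.** If $f(t)=f(t')$ for some $t<t'$ in $I$, then $f$ is constant on $[t,t']$ and $f'=0$ inside, which is impossible since $1/f(f(t))$ is never $0$. So $f$ is strictly increasing. As $f'\ge0$ (possibly $\infty$), (1) gives $f\circ f\ge0$ on $I$. Since $f\circ f$ is strictly increasing, it can vanish only at $\min I$. Away from $\min I$, therefore, $f'=1/f\circ f$ is finite, positive and continuous.

**Step 2: $\sup I=\infty$.** We suppose $\beta=\sup I<\infty$ and extend $f$ to the right, or contradict (ii) or Step 1. There are three cases.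

*Case $\beta\notin I$.* Put $f(\beta):=\lim_{t\to\beta^-}f(t)\le\beta$. For $t\in I$ we have $f(\beta)\in[f(t),\beta]\subset I\cup\{\beta\}$, so the extended $f$ is a continuous map of $I\cup\{\beta\}$ into itself. As $t\to\beta^-$, $f(f(t))\to f(f(\beta))$, and this limit is positive because $f\circ f\ge0$ is strictly increasing on $I$. So $f'(t)\to1/f(f(\beta))$, and by the mean value theorem the left derivative at $\beta$ exists and equals this limit. Thus (i)–(iii) hold on $I\cup\{\beta\}$, contradicting (iv).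

*Case $\beta\in I$ and $f(\beta)<\beta$.* For $t\in I$ with $t<\beta$ we have $I\ni f(t)<f(\beta)<\beta$, so $f(\beta)$ lies in the interior of $I$. Also $f(f(\beta))>0$, since $\beta\ne\min I$. Hence $1/f$ is continuous near $f(\beta)$, and by Peano's theorem the problem $y'=1/f(y)$, $y(\beta)=f(\beta)$ has a solution on some $[\beta,\beta+\delta]$ with values in the interior of $I$. Extend $f$ by $y$. The extension maps $J=I\cup[\beta,\beta+\delta]$ into $I$, and on $[\beta,\beta+\delta]$ its second iterate is $f(y(t))$, so (1) holds there. At $\beta$ both one-sided derivatives equal $1/f(f(\beta))$. So (i)–(iii) hold on $J$, a contradiction.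

*Case $f(\beta)=\beta$.* Then $\beta=f(f(\beta))>0$.

Suppose first that $\beta<1$. For $t<\beta$ in the interior of $I$ we have $0<f(f(t))<f(f(\beta))=\beta$, so $f'(t)>1/\beta>1$. Hence $f(t)-t$ is strictly increasing on $I$; it is $0$ at $\beta$, so it is negative for $t<\beta$. Let $\alpha=\inf I$. If $\alpha\in I$, then $f(\alpha)<\alpha$, contradicting $f(I)\subset I$. If $-\infty<\alpha\notin I$, fix $t_0\in I$ with $t_0<\beta$; for $t<t_0$ we have $f(t)<t-(t_0-f(t_0))$, and the right side is below $\alpha$ for $t$ near $\alpha$, again a contradiction. If $\alpha=-\infty$, then for $t<0$ we get $f(f(t))<f(t)<t<0$, contradicting $f\circ f\ge0$.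

Suppose now that $\beta\ge1$. Peano's theorem is not available, because near $\beta$ the values $f(f(t))$ involve the part of $f$ still to be built. We use Schauder's theorem instead. Let $\mathcal K$ be the set of $y\in C[\beta,\beta+1]$ with $y(\beta)=\beta$ and $0\le y(t)-y(t')\le t-t'$ for $t'<t$. It is convex, and compact by Arzelà–Ascoli. Each $y\in\mathcal K$ satisfies $\beta\le y(t)\le t$, so it maps $[\beta,\beta+1]$ into itself. Define
$$(Ty)(t)=\beta+\int_\beta^t\frac{d\tau}{y(y(\tau))}.$$
Since $y\circ y\ge\beta\ge1$, the integrand lies in $(0,1]$ and $T\mathcal K\subset\mathcal K$. If $y_n\to y$ uniformly in $\mathcal K$, then, $y$ being 1-Lipschitz,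
$$|y_n\circ y_n-y\circ y|\le|y_n\circ y_n-y\circ y_n|+|y_n-y|,$$
so $y_n\circ y_n\to y\circ y$ uniformly and $T$ is continuous. By Schauder's theorem $T$ has a fixed point $y$. It satisfies $y'=1/(y\circ y)$, and its right derivative at $\beta$ is $1/\beta=1/f(f(\beta))$, the left derivative of $f$. So $y$ extends $f$ to $I\cup[\beta,\beta+1]$ with (i)–(iii), a contradiction.

**Step 3: the largest fixed point.** If $f$ were bounded above, some $m\in I$ would be an upper bound. Then $0<f\circ f\le f(m)$ away from $\min I$, so $f'\ge1/f(m)>0$ and $f$ would be unbounded, a contradiction. So $f\to\infty$, hence $f\circ f\to\infty$, $f'\to0$ and $f(t)-t\to-\infty$. Since $f$ has a fixed point $p_0\ge0$, the set of fixed points in $[p_0,\infty)\subset I$ is nonempty, closed and bounded. Let $p\ge0$ be its maximum. Then $f(t)<t$ for $t>p$.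

If $p=0$ or $p=\phi$, then $f=f_+$ by uniqueness of the maximal solution fixing $p$. The largest fixed point of $f_+$ is $\phi$. So $p=0$ never occurs, and $p=\phi$ only for $f_+$. Two increasing solutions with the same $p$ coincide, again by uniqueness. Finally $f(f(p))=p>0$, so on $[p,\infty)$ the derivative $f'=1/f\circ f$ is finite, positive and continuous; since $f(p)=p$ and $f\to\infty$, $f$ maps $[p,\infty)$ onto itself. $\square$

## 4. Logarithmic coordinates and a delay equation for the inverse function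

**Step 1: change of variables.** The purpose is to turn $f_+$ into a linear function. Put $s^*=\log(p/\phi)$, write $t=\phi e^s$, and let
$$A(s)=\log\frac{f(\phi e^s)}{\phi}\quad(s\ge s^*),\qquad B=A^{-1}.$$
By Lemma 3, $A$ and $B$ are increasing $C^1$ bijections of $[s^*,\infty)$ with $A(s^*)=s^*$ and $A(s)<s<B(s)$ for $s>s^*$. From $f(\phi e^s)=\phi e^{A(s)}$ and (1), $f'(\phi e^s)=1/f(\phi e^{A(s)})=1/(\phi e^{A(A(s))})$, hence
$$A'(s)=\frac{\phi e^sf'(\phi e^s)}{f(\phi e^s)}=q\,e^{s-A(s)-A(A(s))},\qquad B'(s)=\frac1{A'(B(s))}=\phi\,e^{s+A(s)-B(s)}.\tag{4}$$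
The equation for the inverse $B$ contains no second iterate. For $f_+$ we get $A(s)=\log(\phi^{2-\phi}\phi^{q}e^{qs}/\phi)=qs$ and $B(s)=\phi s$, since $2-\phi+q-1=0$.

**Step 2: deviations from the linear functions.** Put
$$a(s)=A(s)-qs,\qquad b(s)=B(s)-\phi s,\qquad u=a-b.$$
Since $1+q=\phi$, the exponent in (4) is $s+A-B=s+qs+a-\phi s-b=u$. Also $b(A(s))=s-\phi A(s)=-\phi a(s)$. Therefore
$$b'=\phi(e^u-1),\qquad a(s)=-q\,b(A(s)),\qquad u=-\big(b+q\,b\circ A\big).\tag{5}$$
Let $E(u)=(e^u-1)/u$, $E(0)=1$; this is a positive increasing continuous function. Then (5) reads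
$$b'(s)=-\phi\,c(s)\big(b(s)+q\,b(A(s))\big),\qquad c=E(u)>0.\tag{6}$$
Moreover, with $s=\log t-\ell$,
$$f(t)=\phi e^{A(s)}=f_+(t)\,e^{a(s)},$$
so everything is encoded in $a$, hence in $b$. At the left end, $b(s^*)=s^*-\phi s^*=-qs^*$, which is nonzero if $f\ne f_+$. For example, the solution with largest fixed point $p=1$ (if there is one with this $p$) would have $s^*=-\ell$ and $b(s^*)=q\ell>0$.

**Step 3: $b$ is bounded.** Let $M>|b(s^*)|$, and suppose $|b|$ reaches $M$; let $s_1>s^*$ be the first point where it does, say with $b(s_1)=M$. Since $A(s_1)<s_1$, $|b(A(s_1))|<M$, so $a(s_1)=-q\,b(A(s_1))<qM$ and $u(s_1)<qM-M<0$. Then $b'(s_1)<0$, which is impossible since $b<M$ before $s_1$. The case $b(s_1)=-M$ is symmetric. Hence on $[s^*,\infty)$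
$$|b|<M,\qquad|a|\le qM,\qquad|u|\le\phi M.$$

**Step 4: smoothness.** If $A,B\in C^m$, then $B'=\phi e^{s+A-B}\in C^m$, so $B\in C^{m+1}$, and since $B'>0$ also $A=B^{-1}\in C^{m+1}$. By induction $A,B,a,b,u$ are $C^\infty$ on $[s^*,\infty)$, with one-sided derivatives at $s^*$.

**Formal modes.** To see what to expect, replace $c$ by $1$ and $A(s)$ by $qs$ in (6), and insert $s^{-\mu}$ into $x'=-\phi(x(s)+q\,x(qs))$. The left side is $-\mu s^{-\mu-1}$ and the right side is $-\phi s^{-\mu}(1+q^{1-\mu})$. The leading order vanishes exactly when $\phi^{\mu-1}=-1$, i.e. $\mu=1+i\pi(2m+1)/\ell$ with $m\in\mathbb Z$. These modes are $s^{-1}$ times the antiperiodic exponentials $e^{-i\pi(2m+1)\lambda/\ell}$ at $\lambda=\log s$. So we expect $b(s)\approx s^{-1}Z(\log s)$ with $Z$ antiperiodic, which is the shape of (2).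

The modes say nothing about the number of zeros. The function $\cos(\pi\lambda/\ell)$ is antiperiodic with one zero in $[0,\ell)$, and $\cos(3\pi\lambda/\ell)$ is antiperiodic with three.

## 5. A barrier of size $s^{-j}$

We need $b=O(1/s)$ and later the analogous bounds for derivatives. The plan is a comparison argument with a decreasing function in place of the constant $M$ of Step 3.

The natural choice, $W=Ks^{-j}$ for an equation $w'\approx-\phi\,(w+q^jw(qs))$, does not suffice. There $s^{-j}-q^j(qs)^{-j}=0$, so the delay term gives no gain, while $W'=-jKs^{-j-1}$ has the wrong sign. A correction of relative size $s^{-1/2}$ cures this: it produces a gain of order $s^{-j-1/2}$, larger than the losses of order $s^{-j-1}$.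

**Lemma 4.** Let $j\ge1$ be an integer, $c_1>0$, $C_0\ge0$, and let $A$ be an increasing homeomorphism of $[s^*,\infty)$ with $A(s)<s$ for $s>s^*$ and $|A(s)-qs|\le C_0$. There is $s_0$, depending only on $j,c_1,C_0$, such that the following holds. Let $\sigma>s^*$, $A(\sigma)\ge s_0$, $N\ge0$. Let $w:[A(\sigma),\infty)\to\mathbb R$ be bounded on $[A(\sigma),\sigma]$, continuous on $[\sigma,\infty)$, differentiable on $(\sigma,\infty)$, and suppose that for $s>\sigma$
$$w'=-\phi c(s)w+g(s),\qquad|g(s)|\le\phi c(s)\Big(q^j+\frac{C_0}s\Big)|w(A(s))|+Ns^{-j-1},$$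
where $c$ is continuous on $[\sigma,\infty)$ and $c\ge c_1$. Then for all $s\ge A(\sigma)$
$$|w(s)|\le2\max\Big(N,\sup_{[A(\sigma),\sigma]}s^j|w|\Big)s^{-j}.$$

**Step 1: the barrier.** Let $W(s)=s^{-j}-s^{-j-1/2}$. For $s\ge4$ we have $\frac12s^{-j}\le W\le s^{-j}$. Since $W'=-js^{-j-1}+(j+\frac12)s^{-j-3/2}$, also $W'\ge-js^{-j-1}$ and $|W'|\le(2j+1)s^{-j-1}$. By direct computation
$$q^jW(qs)=s^{-j}-\phi^{1/2}s^{-j-1/2}.$$
For $s$ large, all points between $A(s)$ and $qs$ are at least $qs/2\ge4$, so $|W(A(s))-W(qs)|\le C_0(2j+1)(qs/2)^{-j-1}$ and $\frac{C_0}sW(A(s))\le C_0s^{-1}(qs/2)^{-j}$. Both are $O(s^{-j-1})$ with constants depending only on $j,C_0$. Hence, with some $C$ of that kind,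
$$W(s)-\Big(q^j+\frac{C_0}s\Big)W(A(s))\ge(\phi^{1/2}-1)s^{-j-1/2}-Cs^{-j-1}\ge\tfrac1{10}s^{-j-1/2}\qquad(s\ge s_0),\tag{7}$$
since $\phi^{1/2}-1>\frac15$. We also choose $s_0\ge4$ so large that $\frac{\phi c_1}{10}s^{1/2}>j+1$ for $s\ge s_0$.

**Step 2: comparison.** Let $K>2\max(N,\sup_{[A(\sigma),\sigma]}s^j|w|)$. On $[A(\sigma),\sigma]$ we have $|w|<\frac K2s^{-j}\le KW$. Suppose $|w|=KW$ somewhere on $(\sigma,\infty)$, and let $s_1$ be the first such point. Put $D_\pm=KW\mp w$. For $s\in(\sigma,s_1)$ we have $A(\sigma)\le A(s)<s_1$, so $|w(A(s))|<KW(A(s))$. By (7) and $N\le K/2$,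
$$D_\pm'+\phi cD_\pm=KW'+\phi cKW\mp g\ge K\Big[\frac{\phi c_1}{10}s^{-j-1/2}-(j+1)s^{-j-1}\Big]>0.$$
So $e^{\phi\int_\sigma^sc}D_\pm(s)$ is increasing on $[\sigma,s_1]$. It is positive at $\sigma$, so $D_\pm(s_1)>0$, i.e. $|w(s_1)|<KW(s_1)$, a contradiction. Hence $|w|<KW\le Ks^{-j}$ on $[A(\sigma),\infty)$, and we let $K$ decrease to its bound. $\square$

In each application to a solution of (1), $|A(s)-qs|=|a(s)|\le qM$. We take $C_0$ large enough for both hypotheses in which it occurs, and then $\sigma$ large.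

## 6. The limit function $Z$ and formula (2)

Let $f$ be an increasing solution ($f=f_+$, where $a=b=0$, is allowed and trivial).

**Step 1: $b=O(1/s)$.** Apply Lemma 4 to (6) with $w=b$, $j=1$, $N=0$, $g=-\phi c\,q\,b(A)$ and $c=E(u)\ge E(-\phi M)>0$. This gives $b=O(1/s)$. Hence $a=-q\,b(A)$ and $u=a-b$ are $O(1/s)$, $c=1+O(1/s)$, and $b'=\phi(e^u-1)=O(1/s)$. In particular $A(s)=qs+O(1/s)$.

**Step 2: $b'=O(s^{-2})$.** We differentiate, so that $b'$ satisfies an equation of the same type with $j=2$. From $A'=1/B'(A)=1/(\phi+b'(A))$,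
$$a'=A'-q=-\frac{q^2\,b'(A)}{1+q\,b'(A)},\qquad b''=\phi e^u(a'-b')=-\phi e^u\Big(b'+\frac{q^2}{1+q\,b'(A)}\,b'(A)\Big).\tag{8}$$
Since $b'=O(1/s)$, the factor $q^2/(1+q\,b'(A))$ is at most $q^2+C_0/s$ for large $s$. Lemma 4 with $w=b'$, $j=2$, $N=0$, $c=e^u\ge e^{-\phi M}$ gives $b'=O(s^{-2})$. Since $1+q\,b'=e^u$ by (5),
$$u=\log(1+q\,b')=O(s^{-2}).$$

**Step 3: existence of $Z$.** By (5), $b(s)+q\,b(A(s))=-u=O(s^{-2})$. By Step 2 and the mean value theorem, $b(A(s))-b(qs)=O(s^{-2}|a(s)|)=O(s^{-3})$. So $v(s)=s\,b(s)$ satisfies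
$$v(s)+v(qs)=s\big(b(s)+q\,b(qs)\big)=O(1/s).\tag{9}$$
Let $s_n=\phi^ne^\lambda$. By (9), consecutive terms of $(-1)^nv(s_n)$ differ by $O(1/s_n)$, a geometric bound. So
$$Z(\lambda):=\lim_{n\to\infty}(-1)^nv(\phi^ne^\lambda)$$
exists and $|(-1)^nv(s_n)-Z(\lambda)|=O(1/s_n)$. Shifting $n$ by one gives $Z(\lambda+\ell)=-Z(\lambda)$, hence $Z(\log s_n)=(-1)^nZ(\lambda)$ and
$$v(s)=Z(\log s)+O(1/s).\tag{10}$$
Since $\frac{d}{d\lambda}v(e^\lambda)=s\,b+s^2b'=O(1)$ at $s=e^\lambda$, the functions $\lambda\mapsto v(\phi^ne^\lambda)$ are, on each compact set and for large $n$, Lipschitz with one common constant. So $Z$ is Lipschitz; it is bounded because it is continuous and antiperiodic.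

**Step 4: formula (2).** We have $a=b+u=Z(\log s)/s+O(s^{-2})$. With $s=\log t-\ell$, $1/s=1/\log t+O(1/\log^2t)$ and $\log s=\log\log t+O(1/\log t)$. As $Z$ is bounded and Lipschitz,
$$f(t)=f_+(t)e^{a(s)}=f_+(t)\Big(1+\frac{Z(\log\log t)}{\log t}+O\Big(\frac1{\log^2t}\Big)\Big).$$
This is (2) with $\eta(x)=\phi^{2-\phi}Z(\ell x)$, which is Lipschitz and satisfies $\eta(x+1)=-\eta(x)$. What remains of Theorem 1 is the count of zeros.

## 7. Why spacing of the zeros of $b$ is not yet enough

The sensible first attempt is this. By (6) and an integrating factor, the zeros of $b$ repel each other: if $z<z'$ are zeros of $b$, then $z'>B(z)\approx\phi z$ (this is Lemma 5(i) below). In the variable $\lambda=\log s$, zeros are thus separated asymptotically by at least $\ell$, and $(-1)^nv(\phi^ne^\lambda)\to Z(\lambda)$ should transfer this to $Z$.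

Part of this works. If $Z$ has alternating strict signs at three points $\lambda_1<\lambda_3<\lambda_2$, then for large $n$ so does $b$ at the points $\phi^ne^{\lambda_i}$. Then $b$ has two zeros between the outer points, so $\phi^ne^{\lambda_2}>B(\phi^ne^{\lambda_1})$, and dividing by $\phi^n$ gives $\lambda_2\ge\lambda_1+\ell$.

It stops at zeros of $Z$ without sign change. A limit of functions without zeros may touch the axis, as $(\lambda-\frac12)^2+\frac1n\to(\lambda-\frac12)^2$ shows, and a limit of functions with well-separated zeros may vanish on an interval or identically. Nothing so far excludes that $b$ decays faster than $1/s$, giving $Z\equiv0$. The asymptotic analysis at infinity cannot decide this alone, since the delay equation admits, far out, solutions with any prescribed smooth antiperiodic profile up to a small error (Lemma 6).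

The way past this turns that abundance into a tool. Suppose $Z$ vanishes at $\lambda_1<\lambda_2$ with $\lambda_2<\lambda_1+\ell$. Add to $b$ a small multiple of a solution $h$ of the same *linear* equation (with $c$ and $A$ frozen as known functions), whose profile pushes the sum to one sign at $\lambda_1,\lambda_2$ and to the other sign at a point in between. Now there are genuine sign changes at short distance. If the perturbation is small enough on one initial stretch $[A(\sigma),\sigma]$, the sum still obeys the spacing rule, because $b$ has at most one zero on that stretch and it is simple. This is a contradiction.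

## 8. Spacing of zeros for a linear delay equation

The setting of this section and the next two is as follows. $A$ is an increasing homeomorphism of $[s^*,\infty)$ with $A(s^*)=s^*$, $A(s)<s$ for $s>s^*$ and $A(s)=qs+O(1/s)$; $B=A^{-1}$, so $B(s)/s\to\phi$. For an integer $j\ge1$, $c,\kappa:[s^*,\infty)\to(0,\infty)$ are continuous with $c=1+O(1/s)$ and $\kappa=q^j+O(s^{-2})$. The equation is
$$x'(s)=-\phi\,c(s)\big(x(s)+\kappa(s)\,x(A(s))\big).\tag{11}$$
With $y=e^{\phi\int c}\,x$, which has the same sign as $x$, it becomes $y'=-\phi\,c\,\kappa\,e^{\phi\int c}\,x(A(s))$. So the sign of $y'(s)$ is opposite to the sign of $x(A(s))$.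

To solve (11) from $\sigma$ on, prescribe $x$ on $[A(\sigma),\sigma]$; on $[\sigma,B(\sigma)]$ the delayed term is then known and (11) is a linear ordinary differential equation; next come $[B(\sigma),B^2(\sigma)]$, and so on. This is the method of steps. If $\sigma>s^*$ then $B^n(\sigma)\to\infty$, since a finite limit would be a fixed point of $B$ above $s^*$.

Here is a toy example, with $A(s)=s/2$, $B(s)=2s$ and $x'(s)=-x(s/2)$. Let $x=1$ on $[1,2]$. Then $x=3-s$ on $[2,4]$, and on $[4,8]$ we have $x'=-(3-s/2)$, $x(4)=-1$, so $x=\frac{s^2}4-3s+7$. The zero $z=3$ is followed by decrease until exactly $s=6=B(3)$, where $x'(s)=-x(s/2)$ changes sign. The roots of the quadratic are $6\pm2\sqrt2$, both outside $[4,8]$, so there is no second zero up to $8$, in particular none up to $B(3)$.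

**Lemma 5.** (i) Let $x_*\in C^1[s^*,\infty)$ solve (11) on $[s^*,\infty)$ with $x_*(s^*)\ne0$. If $z<z'$ are zeros of $x_*$, then $z'>B(z)$. At every zero $z$, $x_*'(z)\ne0$. The zeros do not accumulate at a finite point.

(ii) Let $\sigma>s^*$, and let $x$ be continuous on $[A(\sigma),\infty)$ and solve (11) on $[\sigma,\infty)$. Assume $x(A(\sigma))\ne0\ne x(\sigma)$, and that on $[A(\sigma),\sigma]$ $x$ has either no zero or exactly one zero, at which it changes sign. If $z<z'$ are zeros of $x$, then $z'>B(z)$. Consequently, if $A(\sigma)\le s_1<s_2<s_3$, $x(s_1)x(s_2)<0$ and $x(s_2)x(s_3)<0$, then $s_3>B(s_1)$.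

**Step 1: from one zero to the next.** Let $z>\sigma$ (in (i): $z>s^*$) be a zero such that $x$ has constant strict sign $\chi$ on $(A(z),z)$. For $s\in(z,B(z))$ we have $A(s)\in(A(z),z)$, so $y'$ has sign $-\chi$ there. As $y(z)=0$, $x$ has sign $-\chi$ on $(z,B(z)]$. Hence the next zero $z'$, if any, satisfies $z'>B(z)$. Then $A(z')>z$, so $x$ has constant strict sign on $(z,z')\supset[A(z'),z')$, and the step can be repeated at $z'$. We obtain successive zeros with $z_{i+1}>B(z_i)$. They cannot converge to a finite $\Lambda$: that would give $\Lambda\ge B(\Lambda)$ with $\Lambda>s^*$. So this list contains all zeros from the starting one on, and any two zeros $z<z'$ in it satisfy $z'>B(z)$.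

**Step 2: starting in (i).** Let $z_1$ be the first zero. Then $z_1>s^*$, and $x_*$ has constant strict sign on $[s^*,z_1)$, which contains $A(z_1)$. So Step 1 applies at $z_1$. At every zero $z$ of the list, $x_*(A(z))\ne0$: for $z_1$ by what was just said, for later zeros by Step 1. Hence $x_*'(z)=-\phi c(z)\kappa(z)x_*(A(z))\ne0$.

**Step 3: starting in (ii).** If $x$ has no zero in $[A(\sigma),\sigma]$, let $z>\sigma$ be its first zero; $x$ has constant strict sign on $[A(\sigma),z)\supset(A(z),z)$ and Step 1 applies. Otherwise let $\xi\in(A(\sigma),\sigma)$ be the unique zero in $[A(\sigma),\sigma]$, with $x$ of sign $\chi$ on $[A(\sigma),\xi)$ and $-\chi$ on $(\xi,\sigma]$. For $s\in(\sigma,B(\xi))$ we have $A(s)\in(A(\sigma),\xi)$, so $y'$ has sign $-\chi$; as $y(\sigma)$ has sign $-\chi$, $x$ has sign $-\chi$ on all of $(\xi,B(\xi)]$. So the next zero $z$, if any, satisfies $z>B(\xi)>\sigma$, and $x$ has constant strict sign on $(\xi,z)\supset(A(z),z)$. Step 1 applies at $z$.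

**Step 4: the last claim.** There are zeros $z\in(s_1,s_2)$ and $z'\in(s_2,s_3)$, so $s_3>z'>B(z)>B(s_1)$. $\square$

## 9. Solutions with a prescribed antiperiodic profile

**Lemma 6.** Let $\Omega$ be a $C^\infty$ antiperiodic function. There are $C,\sigma_0$ such that for every $\sigma\ge\sigma_0$ there is a continuous $h$ on $[A(\sigma),\infty)$, $C^1$ on $[A(\sigma),\sigma]$, solving (11) on $[\sigma,\infty)$, with $|s^jh(s)-\Omega(\log s)|\le C/\sigma$ for all $s\ge\sigma$.

**Step 1: an approximate solution.** The leading term $s^{-j}\Omega(\log s)$ alone leaves an error of order $s^{-j-1}$, so we add one more term. Put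
$$\psi(s)=s^{-j}\Omega(\log s)+s^{-j-1}\Omega_1(\log s),\qquad\Omega_1=\Omega'-j\Omega .$$
$\Omega_1$ is antiperiodic, and $\log(qs)=\log s-\ell$, so $q^j\psi(qs)=-s^{-j}\Omega-\phi s^{-j-1}\Omega_1$ (arguments $\log s$). Hence
$$\psi(s)+q^j\psi(qs)=(1-\phi)s^{-j-1}\Omega_1=-q\,s^{-j-1}\Omega_1(\log s).\tag{12}$$
Also $\psi'(s)=s^{-j-1}\Omega_1(\log s)+O(s^{-j-2})$. Since $\phi q=1$, $\psi'+\phi(\psi+q^j\psi(qs))=O(s^{-j-2})$. We pass to the true coefficients:

- $\psi(A(s))-\psi(qs)=O(s^{-j-1}\cdot s^{-1})$, since $\psi'=O(s^{-j-1})$ and $A(s)-qs=O(1/s)$;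
- $(\kappa-q^j)\psi(A)=O(s^{-j-2})$;
- by these two and (12), $\psi+\kappa\,\psi(A)=O(s^{-j-1})$, so $(c-1)(\psi+\kappa\,\psi(A))=O(s^{-j-2})$.

Hence $R:=\psi'+\phi c\,(\psi+\kappa\,\psi(A))=O(s^{-j-2})$, say $|R|\le C's^{-j-2}$ for large $s$.

**Step 2: the correction.** Take $\sigma_0$ so large that for $\sigma\ge\sigma_0$ we have $A(\sigma)\ge1$ and the following bounds hold for $s\ge\sigma$: $|R|\le C's^{-j-2}$, $c\ge\frac12$, and $\kappa\le q^j+C_0/s$, where $C_0$ also bounds $|A(s)-qs|$; and so large that $A(\sigma)\ge s_0$ with the $s_0$ of Lemma 4 for $j$, $c_1=\frac12$, $C_0$. Let $r=0$ on $[A(\sigma),\sigma]$, and solve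
$$r'=-\phi c\,\big(r+\kappa\,r(A)\big)-R\qquad\text{on }[\sigma,\infty)$$
by the method of steps. For $s\ge\sigma$, $|R|\le(C'/\sigma)s^{-j-1}$. Lemma 4 with $w=r$, zero data on $[A(\sigma),\sigma]$ and $N=C'/\sigma$ gives $|r|\le(2C'/\sigma)s^{-j}$.

**Step 3: the solution.** Put $h=\psi+r$. On $[\sigma,\infty)$ it solves (11), because the terms $R$ and $-R$ cancel. On $[A(\sigma),\sigma]$ it equals the smooth function $\psi$. For $s\ge\sigma$, $|s^jh-\Omega(\log s)|\le|\Omega_1(\log s)|/s+2C'/\sigma\le C/\sigma$. $\square$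

For instance, with $\Omega(\lambda)=\cos(3\pi\lambda/\ell)$ and $C/\sigma<\frac12$, the solution $h$ has alternating signs at the points $s=e^{m\ell/3}\ge\sigma$, $m\in\mathbb Z$. So far-out solutions of (11) may have zeros much closer than the spacing rule of Lemma 5 allows; they violate its hypothesis on $[A(\sigma),\sigma]$.

## 10. Two zeros of a limit profile are never closer than $\ell$

**Proposition 7.** Let $x_*$ be as in Lemma 5(i), and assume that for every $\lambda$, with $s_n=\phi^ne^\lambda$, $(-1)^ns_n^j\,x_*(s_n)\to Z_*(\lambda)$ as $n\to\infty$. Then $Z_*$ does not vanish at two points $\lambda_1<\lambda_2$ with $\lambda_2<\lambda_1+\ell$. In particular $Z_*\not\equiv0$.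

Suppose $Z_*(\lambda_1)=Z_*(\lambda_2)=0$ with $\lambda_1<\lambda_2<\lambda_1+\ell$. Pick $\lambda_3\in(\lambda_1,\lambda_2)$, and let $\theta=1$ if $Z_*(\lambda_3)\ge0$, $\theta=-1$ otherwise.

**Step 1: a profile that separates the three points.** The points $\lambda_1,\lambda_3,\lambda_2$ lie in an open interval $J$ of length $\ell$. Let $g\in C_c^\infty(J)$ be a sum of three bump functions with disjoint supports in $J$ such that $g(\lambda_1)=g(\lambda_2)=-\theta$ and $g(\lambda_3)=\theta$. Put $\Omega(\lambda)=\sum_{n\in\mathbb Z}(-1)^ng(\lambda-n\ell)$. The supports of the summands are disjoint and locally finite, so $\Omega\in C^\infty$. Shifting the index gives $\Omega(\lambda+\ell)=-\Omega(\lambda)$. And $\Omega(\lambda_1)=\Omega(\lambda_2)=-\theta$, $\Omega(\lambda_3)=\theta$.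

**Step 2: the starting point $\sigma$.** By Lemma 5(i) the zeros of $x_*$ are discrete, and so are their images under $B$. So we may choose $\sigma\ge\sigma_0$ with $C/\sigma<\frac12$ (constants of Lemma 6), $A(\sigma)>s^*$ and $x_*(\sigma)x_*(A(\sigma))\ne0$. Let $h$ be the function of Lemma 6.

**Step 3: a perturbation that keeps the spacing rule.** The function $x_*$ has at most one zero in $[A(\sigma),\sigma]$: two zeros $z<z'$ there would satisfy $z'>B(z)\ge\sigma$. If there is one, it is interior by the choice of $\sigma$ and simple by Lemma 5(i). We claim that for all small $\varepsilon>0$ the function $x:=x_*+\varepsilon h$ satisfies the hypotheses of Lemma 5(ii). As (11) is linear, $x$ solves it on $[\sigma,\infty)$; only the behavior on $[A(\sigma),\sigma]$ is at stake.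

If $x_*$ has no zero there, then $|x_*|\ge m>0$ on $[A(\sigma),\sigma]$, and $\varepsilon\sup_{[A(\sigma),\sigma]}|h|<m$ suffices. If $\xi$ is its zero, choose $\delta,m>0$ such that $U=[\xi-\delta,\xi+\delta]\subset(A(\sigma),\sigma)$, $x_*'$ has constant sign and $|x_*'|\ge m$ on $U$, and $|x_*|\ge m$ on $[A(\sigma),\sigma]$ outside the interior of $U$. Let $\varepsilon\sup_{[A(\sigma),\sigma]}(|h|+|h'|)<m$. Then $x$ is strictly monotone on $U$ and has the sign of $x_*$ outside the interior of $U$, hence opposite signs at the two ends of $U$. So $x$ has exactly one zero in $[A(\sigma),\sigma]$, changes sign there, and is nonzero at $A(\sigma)$ and $\sigma$. Fix such an $\varepsilon$.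

**Step 4: contradiction.** Put $s_i=\phi^ne^{\lambda_i}$, $i=1,2,3$. As $n\to\infty$, $(-1)^ns_i^jx_*(s_i)\to Z_*(\lambda_i)$. Since $\Omega(\log s_i)=\Omega(\lambda_i+n\ell)=(-1)^n\Omega(\lambda_i)$, Lemma 6 gives $|(-1)^ns_i^jh(s_i)-\Omega(\lambda_i)|<\frac12$ once $s_i\ge\sigma$. Hence for large $n$
$$\theta(-1)^ns_i^jx(s_i)\le o(1)-\frac\varepsilon2<0\quad(i=1,2),\qquad\theta(-1)^ns_3^jx(s_3)\ge o(1)+\frac\varepsilon2>0,$$
where the second inequality uses $\theta Z_*(\lambda_3)=|Z_*(\lambda_3)|\ge0$. So $x$ alternates in sign at $s_1<s_3<s_2$, and Lemma 5(ii) gives $s_2>B(s_1)$. Dividing by $\phi^n$ and using $B(s)/s\to\phi$, we obtain $e^{\lambda_2}\ge\phi e^{\lambda_1}$, i.e. $\lambda_2\ge\lambda_1+\ell$, a contradiction. $\square$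

A consequence used four times below: if $Z_*$ is moreover continuous and antiperiodic, it has *exactly* one zero in each half-open interval $[\lambda,\lambda+\ell)$. At most one is Proposition 7. For existence, $Z_*(\lambda+\ell)=-Z_*(\lambda)$ gives a zero in $[\lambda,\lambda+\ell]$, and a zero at $\lambda+\ell$ forces one at $\lambda$.

## 11. Exactly one zero: end of the proof of Theorem 1

Let $f\ne f_+$. By (6), $x_*=b$ solves (11) on $[s^*,\infty)$ with $j=1$, $\kappa\equiv q$ and $c=E(u)=1+O(1/s)$. Also $A(s)=qs+O(1/s)$ by Section 6, and $b(s^*)=-qs^*\ne0$ because $p\ne\phi$. The limits required in Proposition 7 exist by Section 6, with $Z_*=Z$. Since $Z$ is continuous and antiperiodic, it has exactly one zero in $[0,\ell)$. Hence $\eta(x)=\phi^{2-\phi}Z(\ell x)$ has exactly one zero in $[0,1)$. This proves Theorem 1. $\square$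

## 12. Derivatives of $b$, and simple zeros: Theorem 2(a)

**Lemma 8.** For every integer $n\ge0$, $b^{(n)}(s)=O(s^{-1-n})$.

The cases $n=0,1$ are in Section 6. Let $n\ge2$ and assume the bound for all orders $<n$. The aim is an equation for $b^{(n)}$ to which Lemma 4 applies with $j=n+1$.

**Step 1: derivatives of $a$.** Let $2\le i\le n$. Differentiate $a=-q\,b\circ A$ $i$ times by Faà di Bruno's formula. The term with $b'(A)$ is $-q\,b'(A)A^{(i)}=-q\,b'(A)a^{(i)}$; move it to the left:
$$\big(1+q\,b'(A)\big)a^{(i)}=-q\sum_{m=2}^ib^{(m)}(A)\sum(\text{const})\prod_{r=1}^mA^{(l_r)},\qquad\sum_{r=1}^ml_r=i.\tag{13}$$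
In each product, a factor with $l_r=1$ is $A'=O(1)$, and a factor with $l_r\ge2$ is $A^{(l_r)}=a^{(l_r)}$ with $l_r\le i-1$. We show $a^{(i)}=O(s^{-1-i})$ for $1\le i<n$ by induction. For $i=1$, $a'=O(s^{-2})$ by (8). For $2\le i<n$, consider a term of (13) with $\rho$ factors of order $\ge2$. Those factors have total order $i-(m-\rho)$, so the term is
$$O\big(s^{-(1+m)}\cdot s^{-\rho-(i-m+\rho)}\big)=O(s^{-1-i-2\rho}),$$
which proves the bound since $1+q\,b'(A)\to1$. For $i=n$, the term with $m=n$ is $b^{(n)}(A)(A')^n$. All other terms have $m<n$, hence $\rho\ge1$, and are $O(s^{-n-3})$ by the same count. Since $A'=q+O(s^{-2})$ and $(A')^n/(1+q\,b'(A))=q^n+O(s^{-2})$,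
$$|a^{(n)}|\le\Big(q^{n+1}+\frac Cs\Big)|b^{(n)}(A)|+Cs^{-n-3}.$$

**Step 2: the equation for $b^{(n)}$.** Differentiating $b'=\phi(e^u-1)$ $n$ times,
$$b^{(n+1)}=\phi e^u\big(a^{(n)}-b^{(n)}+P\big),$$
where $P$ is a combination of products of at least two of $u',\dots,u^{(n-1)}$, of total order $n$. For $1\le i<n$, $u^{(i)}=a^{(i)}-b^{(i)}=O(s^{-1-i})$, so $P=O(s^{-n-2})$. Thus $w=b^{(n)}$ satisfies $w'=-\phi e^uw+g$ with $|g|\le\phi e^u\big(q^{n+1}+C/s\big)|w(A)|+Ns^{-n-2}$ for some $N$ and large $s$. Lemma 4 with $j=n+1$ and $c=e^u\ge e^{-\phi M}$ gives $b^{(n)}=O(s^{-n-1})$. $\square$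

**Step 3: $Z$ is smooth.** Let $f\ne f_+$ and $V(\lambda)=v(e^\lambda)=e^\lambda b(e^\lambda)$. With $s=e^\lambda$ we have $\frac d{d\lambda}=s\frac d{ds}$, so $V^{(m)}$ is a linear combination of $s^{i+1}b^{(i)}(s)$, $0\le i\le m$, and is bounded for large $\lambda$ by Lemma 8. The functions $(-1)^nV(\cdot+n\ell)$ converge pointwise to $Z$ and, on each compact set, have bounded derivatives of every order for large $n$. By Arzelà–Ascoli, each subsequence has a further subsequence converging locally uniformly with all derivatives; its limit is $Z$. So $Z\in C^\infty$, and the whole sequence converges to $Z$ with all derivatives, locally uniformly. In particular $\eta\in C^\infty$.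

**Step 4: the profile of $b'$.** At $\lambda=\log s$, $V'=s\,b+s^2b'$, so $s^2b'=V'-V$. With $s_n=\phi^ne^\lambda$, Step 3 gives
$$(-1)^ns_n^2\,b'(s_n)\to Z_2(\lambda):=Z'(\lambda)-Z(\lambda).$$
By (8), $x_*=b'$ solves (11) on $[s^*,\infty)$ with $j=2$, $c=e^u=1+O(s^{-2})$ and $\kappa=q^2/(1+q\,b'(A))=qA'>0$, $\kappa=q^2+O(s^{-2})$. It is $C^1$ on $[s^*,\infty)$. Moreover $u(s^*)=-(1+q)b(s^*)\ne0$ by (5), so $b'(s^*)=\phi(e^{u(s^*)}-1)\ne0$. Proposition 7 applies: $Z_2$, being continuous and antiperiodic, has exactly one zero in each half-open interval of length $\ell$. Since $\eta'(x)-\ell\eta(x)=\phi^{2-\phi}\ell\,Z_2(\ell x)$, the function $\eta'-\ell\eta$ vanishes exactly once in $[0,1)$.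

**Step 5: zeros of $Z$ are simple.** Suppose $Z(\lambda_0)=Z'(\lambda_0)=0$. Then $Z_2(\lambda_0)=0$. The function $e^{-\lambda}Z(\lambda)$ vanishes at $\lambda_0$ and $\lambda_0+\ell$, so by Rolle its derivative $e^{-\lambda}Z_2(\lambda)$ vanishes somewhere in $(\lambda_0,\lambda_0+\ell)$. Then $Z_2$ has two zeros at distance $<\ell$, a contradiction. This proves Theorem 2(a). $\square$

## 13. The second-order expansion: Theorem 2(b)

**Step 1: a rate for $V'\to Z'$.** With $s=e^\lambda$, put
$$\rho(\lambda)=V(\lambda)+V(\lambda-\ell)=s\big(b(s)+q\,b(qs)\big)=s(-u+G),\qquad G(s)=q\big[b(qs)-b(A(s))\big].$$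
By Lemma 8, $u=O(s^{-2})$ and $u'=q\,b''/(1+q\,b')=O(s^{-3})$. Also $G=O(s^{-2}|a|)=O(s^{-3})$ and, since $A'=q+a'$,
$$G'=q^2\big(b'(qs)-b'(A)\big)-q\,a'\,b'(A)=O(s^{-3}|a|)+O(s^{-4})=O(s^{-4}).$$
Hence $d\rho/d\lambda=s(-u+G)+s^2(-u'+G')=O(1/s)$, that is, $V'(\lambda)+V'(\lambda-\ell)=O(e^{-\lambda})$. As in Section 6, Step 3, summing along $\lambda+n\ell$ and using $(-1)^nV'(\lambda+n\ell)\to Z'(\lambda)$ gives $V'(\lambda)=Z'(\lambda)+O(e^{-\lambda})$. With $V=Z+O(e^{-\lambda})$ from (10),
$$b'=s^{-2}(V'-V)=s^{-2}Z_2(\log s)+O(s^{-3}).\tag{14}$$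

**Step 2: the second term of $b$.** Let $\psi(s)=s^{-1}Z(\log s)+s^{-2}Z_2(\log s)$ and $\Delta=b-\psi$; by (10), $\Delta=O(s^{-2})$. We improve this to $O(s^{-3})$. Since $u=\log(1+q\,b')=q\,b'+O(s^{-4})$, (14) gives
$$b(s)+q\,b(qs)=-u+G=-q\,s^{-2}Z_2(\log s)+O(s^{-3}).$$
Identity (12) with $j=1$, $\Omega=Z$, $\Omega_1=Z'-Z=Z_2$ gives $\psi(s)+q\,\psi(qs)=-q\,s^{-2}Z_2(\log s)$. Hence $\Delta(s)+q\,\Delta(qs)=O(s^{-3})$. For $\nu=s\Delta$ this reads $\nu(s)+\nu(qs)=O(s^{-2})$, and $\nu\to0$. So
$$|\nu(s)|\le\sum_{m\ge1}\big|\nu(\phi^ms)+\nu(\phi^{m-1}s)\big|=O(s^{-2}),$$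
i.e. $\Delta=O(s^{-3})$.

**Step 3: expansion of $a$ and of $f/f_+$.** From $a=b+u=b+q\,b'+O(s^{-4})$ and $1+q=\phi$,
$$a=\frac{Z(\log s)}s+\frac{\phi Z_2(\log s)}{s^2}+O(s^{-3})=\frac{Z(\log(s+\phi))}{s+\phi}+O(s^{-3}).\tag{15}$$
The last equality is Taylor's formula for $F(s)=Z(\log s)/s$, since $F'=Z_2(\log s)/s^2$ and $F''=O(s^{-3})$. With $s=L-\ell$, $L=\log t$, the same formula gives $a=F(L+\phi-\ell)+O(L^{-3})=\frac ZL+\frac{(\phi-\ell)Z_2}{L^2}+O(L^{-3})$ with $Z,Z_2$ at $\log L$. Since $f/f_+=e^a=1+a+\frac12a^2+O(L^{-3})$, formula (3) follows.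

**Step 4: sharpness.** Let $Q=(\phi-\ell)(Z'-Z)+\frac12Z^2$. As $Z'-Z$ is antiperiodic and $Z^2$ has period $\ell$, $Q(\lambda)+Q(\lambda+\ell)=Z(\lambda)^2$. This is not identically $0$, because $Z\not\equiv0$; so $Q\not\equiv0$. As $Q$ has period $2\ell$ and is continuous, $Q(\log\log t)$ does not tend to $0$, and the error in (2) is not $o(t^{\phi-1}/\log^2t)$. This proves Theorem 2(b). $\square$

## 14. Where $f$ meets $f_+$: Theorem 2(c)

**Step 1: one crossing near each zero of $Z$.** We have $f(t)=f_+(t)$ exactly when $a(s)=0$, $s=\log t-\ell$. As a function of $\lambda=\log s$,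
$$s\,a=V+su=Z(\lambda)+O(1/s),\qquad\frac d{d\lambda}(s\,a)=V'+su+s^2u'=Z'(\lambda)+O(1/s),$$
by Section 13, Step 1. By Section 11 the zeros of $Z$ are exactly the points $\lambda_0+k\ell$, $k\in\mathbb Z$; they are simple, with $|Z'(\lambda_0+k\ell)|=|Z'(\lambda_0)|$. Choose $\delta\in(0,\ell/2)$ and $m>0$ such that $|Z'|\ge m$ within distance $\delta$ of the zeros and $|Z|\ge m$ at all other points and at distance exactly $\delta$; by antiperiodicity it is enough to do this on one period. For large $s$, then, $s\,a$ is nonzero outside these neighborhoods, and in each of them it is strictly monotone with opposite signs at the ends. So for large $s$ there is exactly one zero of $a$ near each $\lambda_0+k\ell$, and no other.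

**Step 2: its position.** At this zero, (15) gives $Z(\log(s+\phi))=O(s^{-2})$. Since $\log(s+\phi)$ is near $\lambda_0+k\ell$ and $|Z'|$ is bounded below there, $\log(s+\phi)=\lambda_0+k\ell+O(s^{-2})=\lambda_0+k\ell+O(\phi^{-2k})$. Exponentiating, $s+\phi=e^{\lambda_0}\phi^k+O(\phi^{-k})$. Finally $\log t_k=s+\ell$, which is the formula in Theorem 2(c). $\square$

## 15. Two solutions compared: Theorem 2(d)

The difference of two solutions satisfies an equation of type (11) *exactly*, with coefficients given by mean values. So Proposition 7 applies to it.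

**Step 1: setting.** Let $f_1\ne f_2$ have largest fixed points $p_1,p_2$; they are distinct by Lemma 3, say $p_1<p_2$. Add indices to all notation. For $f_+$ we have $s^*=0$, $a=b=0$, $Z=0$, in agreement with $\eta_{f_+}=0$. Sections 4 and 6 hold for both solutions. Since $s_1^*<s_2^*$, all functions below are defined on $[s_2^*,\infty)$. Put $d=b_1-b_2=B_1-B_2$ there.

**Step 2: the difference of the $a$'s.** Since $B_1(A_1(s))=s=B_2(A_2(s))$,
$$B_1(A_1(s))-B_1(A_2(s))=B_2(A_2(s))-B_1(A_2(s))=-d(A_2(s)).$$
Writing the left side as an integral of $B_1'$ over the segment from $A_2(s)$ to $A_1(s)$, which lies in $[s_1^*,\infty)$,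
$$a_1-a_2=A_1-A_2=-\kappa\,d(A_2),\qquad\kappa(s)=\Big(\int_0^1B_1'\big(A_2+\tau(A_1-A_2)\big)\,d\tau\Big)^{-1}>0.$$
Here $\kappa$ is continuous and $\kappa=q+O(s^{-2})$, since $B_1'=\phi+b_1'=\phi+O(s^{-2})$.

**Step 3: the equation for $d$.** Let $\hat c=(e^{u_1}-e^{u_2})/(u_1-u_2)$, read as $e^{u_1}$ where $u_1=u_2$. It is positive and continuous, and $\hat c=1+O(s^{-2})$. By (5) for both solutions,
$$d'=\phi(e^{u_1}-e^{u_2})=\phi\hat c\,(u_1-u_2)=-\phi\hat c\,\big(d+\kappa\,d(A_2)\big).$$
This is (11) on $[s_2^*,\infty)$ with $j=1$ and $A=A_2$, which satisfies $A_2(s_2^*)=s_2^*$, $A_2(s)<s$ for $s>s_2^*$ and $A_2(s)=qs+O(1/s)$. Moreover $d$ is $C^1$, and $d(s_2^*)=B_1(s_2^*)-s_2^*>0$ because $s_2^*>s_1^*$.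

**Step 4: conclusion.** With $s_n=\phi^ne^\lambda$, $(-1)^ns_n\,d(s_n)\to Z_1(\lambda)-Z_2(\lambda)$, where $Z_1,Z_2$ now denote the limit functions of $f_1,f_2$. This limit is continuous and antiperiodic, so by Proposition 7 it has exactly one zero in each half-open interval of length $\ell$. Hence $\eta_{f_1}-\eta_{f_2}$ vanishes exactly once in $[0,1)$. In particular it is not identically zero, so $\eta_f$ determines $f$. $\square$
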